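# Sharing time slots: patience $n-1$ is exactly what a proportional division needs

## 1. Patience $n-1$ as the guessed threshold

Several agents must divide the time slots $1,2,3,\dots$ among themselves. Each slot goes to one agent. Each agent attaches a positive value to every slot, with a finite total, and different agents may value slots differently. Can we give each of the $n$ agents at least $1/n$ of the total, measured with that agent's own values?

Not always: if everybody thinks that slot 1 carries $90\%$ of the total, all but one agent end up with crumbs. This suggests a first guess. The only obstacle should be a slot that is too valuable, so the answer should be yes once **no slot is worth more than one $n$-th of what is left when that slot comes up**, the slot itself included. Let us make the guess precise and then test it.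

**Model.** Let $N=\{1,\dots,n\}$ with $n\ge 2$ be the set of agents. A *schedule* is a subset $S\subseteq\mathbb N=\{1,2,\dots\}$. An *allocation* is a partition $(S_i)_{i\in N}$ of $\mathbb N$ into schedules, where empty schedules are allowed. Agent $i$ has a *utility function* $u_i$, given by strictly positive reals $u_i(t)$ with $\sum_t u_i(t)<\infty$, and $u_i(S)=\sum_{t\in S}u_i(t)$. A profile $(u_i)_{i\in N}$ is an *economy*.

**Proportionality.** An allocation is *proportional* if $u_i(S_i)\ge\frac1n u_i(\mathbb N)$ for every $i\in N$. (It is *envy-free* if $u_i(S_i)\ge u_i(S_j)$ for all $i,j$. Summing over $j$ shows that envy-free implies proportional.)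

**Patience.** For $\lambda>0$, let $\mathcal U_\lambda$ be the set of utility functions $u$ with
$$\lambda\,u(t)\le\sum_{s>t}u(s)\qquad\text{for every }t\in\mathbb N.$$
Write $T(t)=\sum_{s\ge t}u(s)$ for the value still to come just before slot $t$. Adding $u(t)$ to both sides, the condition reads
$$(1+\lambda)\,u(t)\le T(t)\qquad\text{for every }t. \tag{1}$$
Larger $\lambda$ means more patience and a smaller class: $\mathcal U_\lambda\subseteq\mathcal U_{\mu}$ if $\lambda\ge\mu$.

*Example.* Put $\beta=\frac{\lambda}{1+\lambda}$ and $u(t)=\beta^{t-1}$. Then $\sum_{s>t}u(s)=\frac{\beta}{1-\beta}\beta^{t-1}=\lambda\,u(t)$, so $u\in\mathcal U_\lambda$ with equality at every slot. For $\lambda=1$ this is $1,\frac12,\frac14,\dots$, and for $\lambda=2$ it is $1,\frac23,\frac49,\dots$.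

With $\lambda=n-1$, condition (1) says $n\,u(t)\le T(t)$, which is our guess. In these terms it is a conjecture connected with the paper "Fairly Taking Turns":

> **Conjecture.** If $u_i\in\mathcal U_{n-1}$ for each $i\in N$, then there is a proportional allocation.

The known cases are $n=2$ (where even an envy-free allocation exists for $u_1,u_2\in\mathcal U_1$) and $n=3$ (a proportional allocation exists for $u_i\in\mathcal U_2$). We shall prove it for all $n\ge2$.

## 2. Tests: geometric utilities and two agents

**Less patience is not enough.** Let all $n$ agents have $u(t)=\beta^{t-1}$ with $\beta=\frac{\lambda}{1+\lambda}$. In any allocation one agent holds slot 1, and the other $n-1$ agents share at most $\sum_{s>1}u(s)=\beta\,u(\mathbb N)$. So one of them gets at most $\frac{\beta}{n-1}u(\mathbb N)$. Now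
$$\frac{\beta}{n-1}<\frac1n\iff n\lambda<(n-1)(1+\lambda)\iff\lambda<n-1 .$$
For every $\lambda<n-1$ this economy has no proportional allocation. For instance, with $n=3$ and $\lambda=1$ somebody gets at most $\frac14$. In particular, the $\lambda=1$ that serves for two agents does not serve for three.

**Three identical agents with $\lambda=2$.** Let $u(t)=(2/3)^{t-1}$. The total is $3$, so each agent needs $1$. Slot 1 is worth exactly $1$ and satisfies the first agent. The rest, $\frac23,\frac49,\frac8{27},\frac{16}{81},\dots$, has total $2$. Always give the next slot to the poorer of the other two agents. Their holdings run through $\frac23\mid\frac49$, then $\frac23\mid\frac{20}{27}$, then $\frac{70}{81}\mid\frac{20}{27}$, and so on. Section 4 will show that both tend to $1$.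

**Two agents with $\lambda=1$.** First, one agent with $u\in\mathcal U_1$ can cut $\mathbb N$ into two bundles of equal value by always putting the next slot into the poorer bundle. Let $d\ge0$ be the difference of the two bundles just before slot $t$. We claim $d\le T(t)$. At $t=1$ we have $d=0$. If $d\le T(t)$, the new difference is $|d-u(t)|$. On one side $d-u(t)\le T(t)-u(t)=T(t+1)$, and on the other $u(t)-d\le u(t)\le T(t+1)$ by $u\in\mathcal U_1$. So the claim holds at $t+1$. Since $T(t)\to0$, the two bundles have equal final value. Now let agent 1 cut in this way and let agent 2 choose a bundle. Both get at least half, and neither envies the other.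

The guess has passed these tests. For identical agents the question concerns one person dividing well. For different agents we used cut-and-choose, and this is where $n\ge3$ becomes harder. Let us first settle the one-person part.

## 3. The greedy value $g_n(u)$ and three theorems

**Greedy process.** For a utility function $u$, the *greedy process on $n$ bundles* starts with $n$ empty bundles and puts the slots $1,2,3,\dots$, in this order, each into a bundle whose current $u$-value is smallest. Ties are broken arbitrarily. Let $g_n(u)$ be the smallest limiting value of a bundle.

*Example.* Let $n=2$ and $u=1,\frac13,\frac19,\dots$. Slot 1 goes into one bundle. The later slots total $\frac12<1$, so they all go into the other bundle, and $g_2(u)=\frac12$, whereas half of the total is $\frac34$. Here $\lambda=\frac12$, too impatient for an equal cut.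

**Sorted vectors.** Let $x(t)=(x^1(t)\ge x^2(t)\ge\dots\ge x^n(t))$ be the bundle values just before slot $t$ is placed, in nonincreasing order. Then $x(1)=(0,\dots,0)$, and $x(t+1)$ is the nonincreasing rearrangement of
$$y(t)=\bigl(x^1(t),\dots,x^{n-1}(t),\,x^n(t)+u(t)\bigr). \tag{2}$$
Two facts follow. First, $x(t)$ is determined by $u$ alone, by induction on $t$; tie-breaking does not matter. Second, $x^n(t)\to g_n(u)$: each of the finitely many bundle values is nondecreasing and bounded, hence converges, and the minimum of $n$ convergent sequences converges to the minimum of the limits. Since the values of the $n$ bundles sum to at most $u(\mathbb N)$, we also have $g_n(u)\le\frac1nu(\mathbb N)$.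

These are the results to be proved.

**Theorem A** (no patience assumption). Every economy has an allocation with $u_i(S_i)\ge g_n(u_i)$ for all $i$ simultaneously.

**Theorem B.** If $u\in\mathcal U_{n-1}$, then $g_n(u)=\frac1nu(\mathbb N)$. Hence if all $u_i\in\mathcal U_{n-1}$, a proportional allocation exists; that is, the conjecture is true for every $n\ge2$.

**Theorem C** (sharp form for all $\lambda$). For $\lambda>0$ put $\beta=\frac\lambda{1+\lambda}$ and
$$\varphi_n(\lambda)=\min_{0\le j\le n-1}\frac{\beta^j}{n-j}=\frac{\beta^{\,n-m}}{m},\qquad m=\min\{n,\lfloor\lambda\rfloor+1\}.$$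
If $u_i\in\mathcal U_{\lambda_i}$ for each $i$ (the $\lambda_i>0$ may differ), there is an allocation with $u_i(S_i)\ge\varphi_n(\lambda_i)\,u_i(\mathbb N)$ for all $i$. For a common $\lambda$ the constant $\varphi_n(\lambda)$ cannot be increased. Moreover $\varphi_n(\lambda)=\frac1n$ if $\lambda\ge n-1$, and $\varphi_n(\lambda)<\frac1n$ if $\lambda<n-1$. Consequently, every economy with all $u_i\in\mathcal U_\lambda$ has a proportional allocation if and only if $\lambda\ge n-1$.

## 4. One patient agent cuts $\mathbb N$ into $n$ equal bundles

*This section proves the first sentence of Theorem B.* Let $u\in\mathcal U_{n-1}$ and $c=\frac1nu(\mathbb N)$. By (1), $n\,u(t)\le T(t)$ for all $t$.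

**Step 1: no bundle ever exceeds $c$.** We show by induction that all entries of $x(t)$ are at most $c$. This is true for $x(1)=0$. Suppose it is true at $t$. The slots before $t$ have total value $\sum_jx^j(t)=nc-T(t)$, and the smallest entry is at most the average, so
$$x^n(t)\le c-\frac{T(t)}n .$$
Therefore $x^n(t)+u(t)\le c-\frac{T(t)}n+u(t)\le c$. The other entries of $y(t)$ are entries of $x(t)$, hence at most $c$. So the statement holds at $t+1$.

**Step 2: no bundle stays below $c$.** By Step 1, the $n-1$ largest entries sum to at most $(n-1)c$, so
$$x^n(t)\ge nc-T(t)-(n-1)c=c-T(t)\to c .$$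
Hence $g_n(u)\ge c$. Together with $g_n(u)\le c$, this gives $g_n(u)=\frac1nu(\mathbb N)$. $\square$

The conjecture now follows once we know Theorem A: all agents can reach their private greedy values in one common allocation.

## 5. Three different agents: where cut-and-choose and poorest-first stop

Let $n=3$ and let agents 2 and 3 have $a(t)=\frac13\left(\frac23\right)^{t-1}$. It has total $1$ and lies in $\mathcal U_2$.

**Cut-and-choose.** Let agent 1 cut $\mathbb N$ into three bundles equal for her, which is possible by Section 4, and let the others choose. Take $u_1(t)=1$ for $t\le12$ and $u_1(12+s)=(2/3)^{s-1}$ for $s\ge1$. The slots after 12 have total $3$, so $2u_1(t)\le\sum_{s>t}u_1(s)$ for $t\le12$, and for $t>12$ this is the geometric example. Thus $u_1\in\mathcal U_2$. With suitable tie-breaking, the greedy process deals slots $1,\dots,12$ in turn to bundles $1,2,3,1,2,3,\dots$. How do agents 2 and 3 see these bundles? Even if bundle 2 receives everything after slot 12, its $a$-value is less than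
$$\sum_{k\ge0}a(2+3k)+\left(\tfrac23\right)^{12}=\frac{2/9}{1-8/27}+\left(\tfrac23\right)^{12}=\frac6{19}+\left(\tfrac23\right)^{12}<\frac13,$$
because $\frac13-\frac6{19}=\frac1{57}$ and $(2/3)^{12}=\frac{4096}{531441}<\frac1{57}$. Bundle 3 is worth still less, at most $\frac4{19}+(2/3)^{12}$. So agents 2 and 3 both accept bundle 1 and nothing else. One agent's cut is not enough.

**Poorest-first.** Run instead a common greedy process: give each slot to the agent whose current share of their own total is smallest. Keep agents 2 and 3, but let agent 1 now have $b(t)=\varepsilon(1-\varepsilon)^{t-1}$ with $\varepsilon=\frac1{100}$. The total of $b$ is $1$, and $b\in\mathcal U_2$ because $2\varepsilon\le1-\varepsilon$. An agent with nothing is poorest, so the first three slots go to three different agents, however ties are broken. Let $A'$ be the one of agents 2, 3 who is served later. $A'$ holds slot 2 or slot 3, so her share $v$ is $\frac29$ or $\frac4{27}$, and the other of the two has more than $v$. After receiving $k\le14$ slots, agent 1 has at most $\frac{14}{100}<\frac4{27}\le v$ and is the unique poorest agent. So slots $4,\dots,17$ all go to agent 1, and $A'$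 ends with at most
$$\frac29+\sum_{s>17}a(s)=\frac29+\left(\tfrac23\right)^{17}<\frac29+\frac19=\frac13 .$$
The proof in Section 4 rests on the identity "values of the bundles so far $=$ total minus what is still to come", in one currency. With several currencies there is no such identity: while agent 1 catches up, nobody records that the remaining slots melt away for $A'$.

So each agent needs her own bookkeeping. We let every agent run her own greedy process privately, on imaginary bundles, and use these processes only to compare *ranks*: agent $i$ is said to stand at rank $j$ at time $t$ if she is credited with the value $x_i^j(t)$ of her $j$-th richest imaginary bundle. In each private process, slot $t$ is added to the bundle of rank $n$. So if the agents stand at *different* ranks, exactly one of them stands at rank $n$, and that agent should really receive slot $t$. It remains to choose the ranks so that they fit together from one time to the next, and this works if time is run backward.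

## 6. Theorem A: matching agents to ranks backward in time

For agent $i$ write $x_i(t)$ and $y_i(t)$ for the vectors of Section 3 with $u=u_i$.

**Claim.** Fix $\tau\ge1$. For every $t\in\{1,\dots,\tau\}$ there are a bijection $\pi:N\to\{1,\dots,n\}$ and a partition $(S_i)_{i\in N}$ of $\{t,\dots,\tau-1\}$ with
$$x_i^{\pi(i)}(t)+u_i(S_i)\ge x_i^n(\tau)\qquad\text{for all }i\in N. \tag{3}$$

In words: if at time $t$ each agent starts with the credit of her rank, and the ranks are all different, then the real slots $t,\dots,\tau-1$ can be shared so that each agent reaches the minimum of her own greedy process at time $\tau$. At $t=1$ all credits are $0$, so only real slots remain.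

**Step 1: the start $t=\tau$.** Take all $S_i=\emptyset$ and any bijection $\pi$. Then (3) holds because $x_i^n(\tau)$ is the smallest entry of $x_i(\tau)$.

**Step 2: from ranks at $t+1$ to acceptable indices at $t$.** Let $t+1\le\tau$ and suppose that $\pi'$ and $(S_i')$ satisfy (3) at $t+1$. We look for the indices of $y_i(t)$ which are at least as good for agent $i$ as her credit at $t+1$:
$$\mathcal A_i=\{\,j:\ y_i^j(t)\ge x_i^{\pi'(i)}(t+1)\,\}.$$
Since $x_i(t+1)$ is the rearrangement of $y_i(t)$, the number $x_i^{\pi'(i)}(t+1)$ is the $\pi'(i)$-th largest entry of $y_i(t)$. The $\pi'(i)$ largest entries of $y_i(t)$ are all at least this number, so $|\mathcal A_i|\ge\pi'(i)$.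

**Step 3: the acceptable indices can be made distinct.** Let the agents choose one after another, in the order $\pi'(i)=1,2,\dots,n$, and let agent $i$ take some index $\pi(i)\in\mathcal A_i$ not yet taken. When her turn comes, exactly $\pi'(i)-1$ indices are gone, and $\mathcal A_i$ has at least $\pi'(i)$ elements, so a choice exists. The resulting map $\pi:N\to\{1,\dots,n\}$ is injective, hence a bijection.

**Step 4: slot $t$ goes to the agent at rank $n$.** Let $i^*$ be the agent with $\pi(i^*)=n$. Put $S_{i^*}=S'_{i^*}\cup\{t\}$ and $S_i=S_i'$ for $i\ne i^*$. This is a partition of $\{t,\dots,\tau-1\}$. We check that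
$$x_i^{\pi(i)}(t)+u_i(S_i)=y_i^{\pi(i)}(t)+u_i(S_i')\qquad\text{for all }i .$$
If $i\ne i^*$, then $\pi(i)\ne n$, so $x_i^{\pi(i)}(t)=y_i^{\pi(i)}(t)$ by (2), and $S_i=S_i'$. For $i^*$, the left side is $x_{i^*}^n(t)+u_{i^*}(t)+u_{i^*}(S'_{i^*})$, and $x_{i^*}^n(t)+u_{i^*}(t)=y_{i^*}^n(t)$. Hence
$$x_i^{\pi(i)}(t)+u_i(S_i)=y_i^{\pi(i)}(t)+u_i(S'_i)\ge x_i^{\pi'(i)}(t+1)+u_i(S'_i)\ge x_i^n(\tau),$$
where the first inequality is $\pi(i)\in\mathcal A_i$ and the second is the induction hypothesis. This proves the Claim. $\square$

*A run by hand.* Let $n=2$ and $\tau=4$. Let the values of slots $1,2,3$ be $3,2,2$ for agent 1 and $1,2,2$ for agent 2; later slots do not matter here. The sorted vectors $x_i(1),\dots,x_i(4)$ are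
$$x_1:\ (0,0),(3,0),(3,2),(4,3);\qquad x_2:\ (0,0),(1,0),(2,1),(3,2).$$
The targets are $x_1^2(4)=3$ and $x_2^2(4)=2$. Start at $t=4$ with ranks $1$ for agent 1 and $2$ for agent 2.

- Slot 3. We have $y_1(3)=(3,4)$ and agent 1 needs $x_1^1(4)=4$, so $\mathcal A_1=\{2\}$. We have $y_2(3)=(2,3)$ and agent 2 needs $x_2^2(4)=2$, so $\mathcal A_2=\{1,2\}$. Agent 1 takes rank 2, agent 2 takes rank 1, and slot 3 goes to agent 1.
- Slot 2. Agent 2, now at rank 1, chooses first: $y_2(2)=(1,2)$ and she needs $x_2^1(3)=2$, so $\mathcal A_2=\{2\}$. Agent 1 needs $x_1^2(3)=2$ from $y_1(2)=(3,2)$, so $\mathcal A_1=\{1,2\}$ and she takes rank 1. Slot 2 goes to agent 2.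
- Slot 1. Agent 1, at rank 1, needs $x_1^1(2)=3$ from $y_1(1)=(0,3)$, so $\mathcal A_1=\{2\}$. Agent 2 needs $x_2^2(2)=0$ and takes rank 1. Slot 1 goes to agent 1.

Agent 1 gets $\{1,3\}$ with value $5\ge3$, and agent 2 gets $\{2\}$ with value $2\ge2$.

**Step 5: allocations for each finite horizon.** Since $x_i(1)=0$, the Claim at $t=1$ gives, for every $\tau$, a partition of $\{1,\dots,\tau-1\}$ in which each agent $i$ gets value at least $x_i^n(\tau)$. Give the slots $\ge\tau$ to agent 1, which harms nobody. Encode the resulting allocation as a map $f_\tau:\mathbb N\to N$ sending each slot to its owner. Then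
$$u_i\bigl(f_\tau^{-1}(i)\bigr)\ge x_i^n(\tau)\qquad\text{for all }i\text{ and }\tau. \tag{4}$$

**Step 6: one allocation for the infinite horizon.** The allocations $f_\tau$ for different $\tau$ need not be compatible, so we pass to a limit. Since $f_\tau(1)$ takes only $n$ values, there is an infinite set $K_1$ of horizons $\tau$ on which $f_\tau(1)$ is constant. Likewise there is an infinite $K_2\subseteq K_1$ on which $f_\tau(2)$ is constant, and so on. Let $f(t)$ be the constant value of $f_\tau(t)$ on $K_t$, and choose $\tau_1<\tau_2<\cdots$ with $\tau_k\in K_k$. Then $f_{\tau_k}(t)=f(t)$ for all $t\le k$. Put $S_i=f^{-1}(i)$. Every slot has exactly one owner, so this is an allocation.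

The schedules $f_{\tau_k}^{-1}(i)$ and $S_i$ agree on $\{1,\dots,k\}$, so their $u_i$-values differ by at most $\sum_{t>k}u_i(t)$, which tends to $0$ because $\sum_tu_i(t)<\infty$. With (4),
$$u_i(S_i)=\lim_{k}u_i\bigl(f_{\tau_k}^{-1}(i)\bigr)\ge\lim_kx_i^n(\tau_k)=g_n(u_i)\qquad\text{for all }i .$$
This proves Theorem A. $\blacksquare$

**End of the proof of Theorem B.** If $u_i\in\mathcal U_{n-1}$ for all $i$, Section 4 gives $g_n(u_i)=\frac1nu_i(\mathbb N)$, and Theorem A gives one allocation with $u_i(S_i)\ge\frac1nu_i(\mathbb N)$ for all $i$. $\blacksquare$

## 7. The constant $\varphi_n(\lambda)$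

*We now turn to Theorem C and first evaluate the minimum in its definition.* Put $c_j=\frac{\beta^j}{n-j}$ for $0\le j\le n-1$. Since $1-\beta=\frac1{1+\lambda}$, for $j\le n-2$ we have
$$c_{j+1}<c_j\iff\beta(n-j)<n-j-1\iff(n-j)(1-\beta)>1\iff n-j>1+\lambda .$$
So $c_j$ strictly decreases as long as $n-j>1+\lambda$ and is nondecreasing afterwards. The minimum is attained at the smallest $j\ge0$ with $n-j\le1+\lambda$. For this $j$, the number $n-j$ is the largest integer that is at most $n$ and at most $1+\lambda$, which is $m=\min\{n,\lfloor\lambda\rfloor+1\}$. Note $m\ge1$, so $j=n-m\le n-1$ is allowed. Hence $\varphi_n(\lambda)=\beta^{n-m}/m$.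

If $\lambda\ge n-1$, the minimum is at $j=0$ and $\varphi_n(\lambda)=c_0=\frac1n$. If $\lambda<n-1$, then $n>1+\lambda$, so $\varphi_n(\lambda)\le c_1<c_0=\frac1n$.

*Example.* For $n=3$: $\varphi_3(\lambda)=\beta^2$ if $0<\lambda<1$, then $\frac\beta2$ if $1\le\lambda<2$, and $\frac13$ if $\lambda\ge2$. At $\lambda=1$ the first two formulas both give $\frac14$, and at $\lambda=2$ the last two both give $\frac13$.

## 8. The greedy value under patience $\lambda$: peeling off the bundles that overshoot

**Proposition.** If $u\in\mathcal U_\lambda$, then $g_n(u)\ge\varphi_n(\lambda)\,u(\mathbb N)$.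

The argument of Section 4 does not carry over to $\lambda<n-1$. Condition (1) gives only $u(t)\le\frac{T(t)}{1+\lambda}$, which may exceed $\frac{T(t)}n$, and then a bundle can rise above $c=\frac1nu(\mathbb N)$. With $n=3$ and $u=1,\frac12,\frac14,\dots$ we have $c=\frac23$, but slot 1 alone gives a bundle of value $1$. Slot 2 makes a bundle of value $\frac12$, and the slots $\frac14,\frac18,\dots$ all go to the third bundle, which stays below $\frac12$ at all finite times and has limit $\frac12$. So $g_3(u)=\frac12$, a quarter of the total $2$. The remedy is to look at the final picture, separate the bundles that overshoot, and bound how much each can take away.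

**Step 1: split the bundles by final value.** Run the greedy process for $u\in\mathcal U_\lambda$ and let $G=g_n(u)$. Let $D$ be the set of bundles with final value $>G$ and $h=|D|$. The other $n-h$ bundles have final value exactly $G$, and there is at least one, so $h\le n-1$. If $h=0$, all bundles have final value $G$, so $G=\frac1nu(\mathbb N)=c_0\,u(\mathbb N)\ge\varphi_n(\lambda)u(\mathbb N)$, and we are done. From now on $h\ge1$.

**Step 2: a bundle of $D$ has a last slot.** A bundle with final value $G$ has current value at most $G$ at every time. So the currently smallest value is at most $G$ at every time, and a slot is only ever added to a bundle whose current value is at most $G$. A bundle of $D$ has value $>G$ from some finite time on, and from then on it receives nothing. Hence it has finitely many slots. It has at least one, since its value is positive, so it has a last one.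

**Step 3: notation for the peeling.** Last slots of different bundles are different, so we can number the bundles of $D$ as $1,\dots,h$ with last slots $s_1<\dots<s_h$. Let $z_j$ be the final value of bundle $j$ and $y_j$ its value just before it receives $s_j$. (From here to the end, $y_j$ is this number, not an entry of the vectors $y(t)$.) Then $z_j=y_j+u(s_j)$. At that moment bundle $j$ is a smallest one, so $0\le y_j\le G$, and every bundle has value at least $y_j$. Let $A_j$ be the total final value of all bundles except $1,\dots,j$. Then
$$A_0=u(\mathbb N),\qquad A_h=(n-h)G,\qquad A_{j-1}=A_j+z_j .$$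

**Step 4: bound the overshooting bundle by what comes after it.** Bundles $1,\dots,j$ receive nothing after $s_j$. So all slots after $s_j$ go to the other $n-j$ bundles. Just before $s_j$ was placed, each of these already had value at least $y_j$, and $s_j$ itself goes to bundle $j$. Comparing with their total final value $A_j$, we get $\sum_{s>s_j}u(s)\le A_j-(n-j)y_j$. Since $\lambda u(s_j)\le\sum_{s>s_j}u(s)$,
$$z_j\le y_j+\frac{A_j-(n-j)y_j}\lambda. \tag{5}$$

**Step 5: few bundles overshoot.** We want to discard the terms with $y_j$ in (5). Their total coefficient is $1-\frac{n-j}\lambda$, so we need its sign. Use (5) for $j=h$, with $A_h=(n-h)G$ and $z_h>G$: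
$$G<z_h\le y_h+\frac{n-h}\lambda(G-y_h),\qquad\text{so}\qquad G-y_h<\frac{n-h}\lambda(G-y_h).$$
Here $G-y_h\ge0$. The value $0$ would give $0<0$, so $G-y_h>0$, and dividing gives $n-h>\lambda$. Hence $n-j\ge n-h>\lambda$ for all $j\le h$.

**Step 6: iterate.** By Step 5 the coefficient $1-\frac{n-j}\lambda$ of $y_j\ge0$ in (5) is negative, so $z_j\le A_j/\lambda$ and
$$A_{j-1}=A_j+z_j\le A_j\,\frac{1+\lambda}\lambda=\frac{A_j}\beta\qquad(1\le j\le h).$$
Applying this $h$ times, $u(\mathbb N)=A_0\le\beta^{-h}A_h=\beta^{-h}(n-h)G$. Since $0\le h\le n-1$,
$$G\ge\frac{\beta^h}{n-h}\,u(\mathbb N)\ge\varphi_n(\lambda)\,u(\mathbb N). \qquad\square$$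

In the example before Step 1 we have $h=1$, $y_1=0$, $z_1=1$, $A_1=1=2G$, and every inequality is an equality.

**Existence in Theorem C.** If $u_i\in\mathcal U_{\lambda_i}$, Theorem A gives an allocation with $u_i(S_i)\ge g_n(u_i)$ for all $i$, and the Proposition, applied to each agent with her own $\lambda_i$, gives $g_n(u_i)\ge\varphi_n(\lambda_i)u_i(\mathbb N)$.

## 9. Geometric utilities show that $\varphi_n(\lambda)$ is sharp

*It remains to show that for a common $\lambda$ the constant cannot be increased, and to deduce the equivalence.* We refine the first test of Section 2 by looking at the first $j$ slots instead of slot 1 only.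

Let all agents have $u(t)=\beta^{t-1}$, which lies in $\mathcal U_\lambda$ by the example in Section 1. Summing the geometric series, $\sum_{s>j}u(s)=\beta^ju(\mathbb N)$. Take any allocation and any $j\in\{0,\dots,n-1\}$. The slots $1,\dots,j$ belong to at most $j$ agents. So at least $n-j\ge1$ agents have schedules contained in $\{j+1,j+2,\dots\}$. These schedules are disjoint, so their total value is at most $\beta^ju(\mathbb N)$, and one of these agents has value at most $\frac{\beta^j}{n-j}u(\mathbb N)$. Choose $j$ so that $\frac{\beta^j}{n-j}$ is minimal: in every allocation some agent gets at most $\varphi_n(\lambda)u(\mathbb N)$. So the constant cannot be increased.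

If $\lambda<n-1$, then $\varphi_n(\lambda)<\frac1n$ by Section 7, and this economy has no proportional allocation. If $\lambda\ge n-1$, then $\mathcal U_\lambda\subseteq\mathcal U_{n-1}$, and Theorem B gives a proportional allocation for every economy with all $u_i\in\mathcal U_\lambda$. Hence every economy with all $u_i\in\mathcal U_\lambda$ has a proportional allocation if and only if $\lambda\ge n-1$, which completes the proof of Theorem C. $\blacksquare$
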